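\title{Graphs that attain the Erd\H{o}s--R\'enyi bound on the degree of asymmetry}

\begin{abstract}
The degree of asymmetry of a graph is the least number of edges that must be deleted or added to produce a graph with a non-identity automorphism. Erd\H{o}s and R\'enyi proved that it is at most $\lfloor (n-1)/2\rfloor$ for a graph on $n$ vertices and guessed that this bound is never attained. We show that it is attained for infinitely many $n\equiv 2\pmod 4$, by almost every switching of a large symmetric conference matrix, and that it is attained for $n=1021\cdot 1019^2$ and for $n=1021\cdot1019^2-1$, by a random member of a family of conference graphs and by its vertex-deleted subgraphs. Conversely, for odd $n$ and for $n\equiv0\pmod 4$ every graph that attains the bound is a conference graph, respectively a conference graph with one vertex deleted.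
\end{abstract}

\section{Introduction}

Graphs are finite, undirected, and have no loops or multiple edges; the \emph{order} of a graph is its number of vertices. A graph is \emph{symmetric} if it has an automorphism other than the identity. The \emph{degree of asymmetry} $A[G]$ of a graph $G$ is the least number of edges that must be deleted from or added to $G$ to make it symmetric:
\[
A[G]=\min\{|E(G)\triangle E(H)| : H \text{ a symmetric graph on the vertex set of } G\}.
\]
Thus $A[G]$ is the Hamming distance from $G$ to the set of symmetric graphs, and $A[G]=0$ exactly when $G$ is symmetric. Let $A(n)$ be the maximum of $A[G]$ over all graphs of order $n$.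

One way to symmetrize a graph is always available: choose two vertices $u,v$ and change edges until every other vertex is adjacent to both or to neither. Averaging the cost over all pairs gives the bound of Erd\H{o}s and R\'enyi \cite{ER},
\begin{equation}\label{eq:ER}
A[G]\le\Big\lfloor\frac{n-1}2\Big\rfloor=
\begin{cases}\frac{n-1}{2}, & n \text{ odd},\\[2pt] \frac n2-1, & n\text{ even},\end{cases}
\end{equation}
whose proof we recall in Section~\ref{sec:twins}. They also proved that $A(n)>\frac n2-C_0\sqrt{n\log n}$ for some constant $C_0>0$, so that $A(n)/n\to\frac12$, and that equality in \eqref{eq:ER} is impossible for $n\equiv3\pmod4$. Call a graph \emph{extremal} if equality holds in \eqref{eq:ER}. Erd\H{o}s and R\'enyi asked whether extremal graphs exist and guessed that they do not \cite{ER}. The conjecture that we consider is the following.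
\begin{quote}
\emph{For every $n\ge3$, no graph of order $n$ is extremal.}
\end{quote}

The guess is a natural one. Since \eqref{eq:ER} comes from an average, equality leaves almost no room: every pair of vertices must be as expensive to identify as the average allows. Graphs with so much regularity are easy to write down from finite fields, but then they inherit the symmetries of the field. The pentagon is the first example. Any two of its vertices are distinguished by exactly $2=\frac{5-1}2$ of the other three, so no pair can be identified cheaply, and yet $A[C_5]=0$. An extremal graph has to be as regular as the pentagon and, at the same time, far from every graph with an automorphism of any cycle type. We show that these demands are compatible when $n$ is large.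

Throughout, $I$ and $J$ denote an identity matrix and an all-ones matrix of the size required by the context, and $\mathbf 1$ is an all-ones column vector. The \emph{Seidel matrix} $S$ of a graph has $S_{uu}=0$, $S_{uv}=-1$ if $u$ and $v$ are adjacent, and $S_{uv}=+1$ otherwise. A \emph{conference graph} of order $n$ is a graph with $S^2=nI-J$. A \emph{symmetric conference matrix} of order $n>2$ is a symmetric $n\times n$ matrix $C$ with zero diagonal, entries $\pm1$ elsewhere, and $C^2=(n-1)I$. Given such a $C$ and $x\in\{\pm1\}^n$, let $G_x$ be the graph with Seidel matrix $(x_ux_vC_{uv})$.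

\begin{theorem}\label{thm:A}
Let $n\ge2^{15}$, let $C$ be a symmetric conference matrix of order $n$, and put $L=\log_2n$. Then $A[G_x]=\frac n2-1$ for all but at most a fraction $2^{20L^2+23L+4-n/4}<1$ of the vectors $x\in\{\pm1\}^n$. Hence $A(n)=\frac n2-1$ for every $n=q+1\ge2^{15}$ with $q\equiv1\pmod4$ a prime power, in particular for $n=5^t+1$, $t\ge7$.
\end{theorem}

This disproves the conjecture for infinitely many $n\equiv2\pmod4$. The next theorem treats an odd order and an order divisible by $4$.

\begin{theorem}\label{thm:B}
Let $q\ge1019$ be a prime power, $q\equiv3\pmod4$, such that a conference graph of order $p=q+2$ exists (for example, $q+2$ a prime power). Put $n=pq^2$. There is a graph $G$ of order $n$ with $A[G]=\frac{n-1}2$ such that for every vertex $z$ the graph $G-z$, of order $n'=n-1\equiv0\pmod4$, has $A[G-z]=\frac{n'}2-1$. In particular this holds for $n=1021\cdot1019^2=1\,060\,166\,581$.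
\end{theorem}

So the bound \eqref{eq:ER} is attained in every residue class modulo $4$ except the class $3$. We do not prove that it is attained for infinitely many $n\equiv0,1\pmod4$; Theorem~\ref{thm:B} gives this only if there are infinitely many admissible $q$, for instance infinitely many twin primes $q,q+2$ with $q\equiv3\pmod4$. The last theorem shows that in these two classes conference graphs cannot be avoided.

\begin{theorem}\label{thm:C}
\textup{(i)} If $n\ge3$ is odd and $G$ is a graph of order $n$ with $A[G]=\frac{n-1}2$, then $n\equiv1\pmod4$ and $G$ is a conference graph.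

\textup{(ii)} If $n\equiv0\pmod4$ and $G$ is a graph of order $n$ with $A[G]=\frac n2-1$, then $G$ is a conference graph of order $n+1$ with one vertex deleted.

Consequently the bound \eqref{eq:ER} is not attained for odd $n\ge3$ unless $n$ is a sum of two squares, nor for $n\equiv0\pmod4$ unless $n+1$ is a sum of two squares.
\end{theorem}

The two existence proofs follow one plan. We take a large family of graphs, all of which are perfectly regular in the sense above, and measure each permutation $\pi\ne1$ by the number of vertex pairs on which it fails to be an automorphism. Permutations that move few vertices fail often enough because of the regularity alone. A fixed permutation that moves many vertices fails often enough for all but an exponentially small share of the family. There are too many permutations for a direct union bound, but a permutation that is nearly an automorphism is determined by its values on $O(\log n)$ vertices and a small amount of data about the graph, so only few permutations need to be considered.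

Sections~\ref{sec:twins} and~\ref{sec:shape} contain the upper bound and Theorem~\ref{thm:C}. Section~\ref{sec:viol} provides the tools common to both existence proofs. Theorem~\ref{thm:A} is proved in Section~\ref{sec:switch} and Theorem~\ref{thm:B} in Sections~\ref{sec:family}--\ref{sec:end}.

\section{Twins, conference graphs and the upper bound}\label{sec:twins}

Let $G$ be a graph of order $n\ge2$ with Seidel matrix $S$ and degrees $d_w$. A vertex $w\ne u,v$ \emph{distinguishes} $u$ and $v$ if it is adjacent to exactly one of them. Let $\Delta(u,v)$ be the number of such $w$, and let $\delta(G)=\min_{u\ne v}\Delta(u,v)$. In the sum $(S^2)_{uv}=\sum_{w\ne u,v}S_{uw}S_{vw}$ the distinguishing vertices contribute $-1$ and the others $+1$, so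
\begin{equation}\label{eq:S2}
(S^2)_{uv}=n-2-2\Delta(u,v)\quad(u\ne v),\qquad (S^2)_{uu}=n-1 .
\end{equation}
Hence $G$ is a conference graph if and only if $\Delta(u,v)=\frac{n-1}2$ for all $u\ne v$, and $S^2=(n-1)I$ if and only if $\Delta(u,v)=\frac n2-1$ for all $u\ne v$.

\begin{proposition}\label{prop:upper}
For every graph $G$ of order $n\ge2$,
\begin{equation}\label{eq:count}
\sum_{\{u,v\}}\Delta(u,v)=\sum_wd_w(n-1-d_w),\qquad \Delta(u,v)\equiv d_u+d_v\pmod2,
\end{equation}
and $A[G]\le\delta(G)\le\lfloor\frac{n-1}2\rfloor$.
\end{proposition}

\begin{proof}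
A vertex $w$ distinguishes exactly the pairs made of one of its $d_w$ neighbors and one of its $n-1-d_w$ non-neighbors; this gives the identity. Let $a=1$ if $u,v$ are adjacent and $a=0$ otherwise. Then $\Delta(u,v)$ is the size of the symmetric difference of the neighborhoods of $u$ and $v$ outside $\{u,v\}$, which have sizes $d_u-a$ and $d_v-a$; this gives the congruence.

For each $w$ that distinguishes $u$ and $v$, change the adjacency of $\{u,w\}$. After these $\Delta(u,v)$ changes the transposition $(u\,v)$ is an automorphism, so $A[G]\le\delta(G)$. If $n$ is odd, then $d_w(n-1-d_w)\le\frac{(n-1)^2}4$, so the right side of the identity is at most $n\frac{(n-1)^2}4=\binom n2\frac{n-1}2$ and $\delta(G)\le\frac{n-1}2$. If $n$ is even, then $d_w(n-1-d_w)\le\frac n2(\frac n2-1)$, so the right side is at most $\frac{n^2(n-2)}4<\frac{n(n-1)^2}4=\binom n2\frac{n-1}2$. Thus $\delta(G)<\frac{n-1}2$, that is, $\delta(G)\le\frac n2-1$.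
\end{proof}

Conference graphs give conference matrices of the next order.

\begin{lemma}\label{lem:border}
Let $S$ be the Seidel matrix of a conference graph of order $N\ge2$. Then $S\mathbf1=0$, so the graph is regular of degree $\frac{N-1}2$, and $C=\begin{pmatrix}0&\mathbf1^T\\ \mathbf1&S\end{pmatrix}$ is a symmetric conference matrix of order $N+1$.
\end{lemma}

\begin{proof}
We have $\|S\mathbf1\|^2=\mathbf1^T(NI-J)\mathbf1=N^2-N^2=0$. The blocks of $C^2$ are $\mathbf1^T\mathbf1=N$, $\mathbf1^TS=0$, $S\mathbf1=0$ and $J+S^2=NI$.
\end{proof}

The standard examples come from quadratic characters. Let $q$ be an odd prime power and $\chi$ the quadratic character of $\mathbb F_q$: $\chi(0)=0$, $\chi(a)=1$ if $a$ is a nonzero square, and $\chi(a)=-1$ otherwise. It is multiplicative, $\sum_a\chi(a)=0$, and $\chi(-1)=1$ if and only if $q\equiv1\pmod4$. Let $Q=(\chi(a-b))_{a,b\in\mathbb F_q}$.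

\begin{lemma}[Paley]\label{lem:paley}
We have $Q\mathbf1=Q^T\mathbf1=0$ and $QQ^T=Q^TQ=qI-J$. If $q\equiv3\pmod4$, then $Q^T=-Q$. If $q\equiv1\pmod4$, then $Q^T=Q$, the matrix $-Q$ is the Seidel matrix of a conference graph of order $q$ (the \emph{Paley graph}), and there is a symmetric conference matrix of order $q+1$.
\end{lemma}

\begin{proof}
Row and column sums of $Q$ equal $\sum_a\chi(a)=0$, and $Q^T=\chi(-1)Q$, so $QQ^T=Q^TQ$. The diagonal entries of $QQ^T$ are $q-1$. An off-diagonal entry has the form $\sum_{c}\chi(c)\chi(c+d)$ with $d\ne0$. For $c\ne0$ the summand is $\chi(c^2)\chi(1+d/c)=\chi(1+d/c)$, and $1+d/c$ runs through $\mathbb F_q\setminus\{1\}$, so the sum is $-\chi(1)=-1$. For $q\equiv1\pmod4$ we get $(-Q)^2=qI-J$, and Lemma~\ref{lem:border} applies.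
\end{proof}

In the Paley graph $a$ and $b$ are adjacent when $a-b$ is a nonzero square, so every translation of $\mathbb F_q$ is an automorphism. For $q=5$ the squares are $\pm1$ and the graph is the pentagon.

\section{The shape of extremal graphs}\label{sec:shape}

An extremal graph has $\delta(G)=\lfloor\frac{n-1}2\rfloor$ by Proposition~\ref{prop:upper}, and this is all that the proof of Theorem~\ref{thm:C} uses. For odd $n$ the averaging argument has no slack. For even $n$ it has some, and for $n\equiv0\pmod4$ the congruence in \eqref{eq:count} uses it up exactly.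

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(i) All $\Delta(u,v)$ are at least $\frac{n-1}2$, while the right side of the identity in \eqref{eq:count} is at most $\binom n2\frac{n-1}2$, with equality only if all $d_w=\frac{n-1}2$. So $\Delta(u,v)=\frac{n-1}2$ for all pairs and $d_w=\frac{n-1}2$ for all $w$. By \eqref{eq:S2}, $G$ is a conference graph. By the congruence, $\frac{n-1}2\equiv d_u+d_v=n-1\equiv0\pmod2$, so $n\equiv1\pmod4$.

(ii) All $\Delta(u,v)$ are at least $\frac n2-1$, which is odd. If $d_u\equiv d_v\pmod 2$, then $\Delta(u,v)$ is even and therefore at least $\frac n2$. If $a$ vertices have even degree, the number of such pairs is $\binom a2+\binom{n-a}2\ge\frac{n(n-2)}4$, with equality only for $a=\frac n2$. Hence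
\[
\sum_{\{u,v\}}\Delta(u,v)\ge\Big(\frac n2-1\Big)\binom n2+\frac{n(n-2)}4=\frac{n(n-2)}4\big((n-1)+1\big)=\frac{n^2(n-2)}4 .
\]
The right side of the identity in \eqref{eq:count} is at most $\frac{n^2(n-2)}4$, with equality only if all degrees lie in $\{\frac n2-1,\frac n2\}$. So equality holds throughout: half of the vertices have degree $\frac n2$, half have degree $\frac n2-1$, and $\Delta(u,v)$ equals $\frac n2$ if $d_u=d_v$ and $\frac n2-1$ otherwise.

Add a new vertex $z$ adjacent to the $\frac n2$ vertices of degree $\frac n2-1$. In the new graph, of order $n+1$, all degrees are $\frac n2$, so its Seidel matrix $S$ satisfies $S\mathbf1=0$. The vertex $z$ distinguishes two old vertices exactly when their old degrees differ, so now $\Delta(u,v)=\frac n2$ and $(S^2)_{uv}=(n+1)-2-n=-1$ for all old $u\ne v$. For an old vertex $u$, the equation $(S^2\mathbf1)_u=0$ reads $n-(n-1)+(S^2)_{uz}=0$, so $(S^2)_{uz}=-1$. Thus $S^2=(n+1)I-J$.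

For the consequence, a conference graph of order $N$ gives a symmetric conference matrix of order $N+1$ by Lemma~\ref{lem:border}, and such a matrix exists only if $N$ is a sum of two squares \cite{Bel,vLS}.
\end{proof}

For example, the bound is not attained for $n=20,21,32,33$, since $21$ and $33$ are not sums of two squares. It is not attained for $n=3,4,5$ either: $3\not\equiv1\pmod4$, a conference graph of order $5$ is $2$-regular and hence the pentagon, and both the pentagon and the path on four vertices are symmetric. For $n\equiv2\pmod4$ the number $\frac n2-1$ is even, and the congruence allows $\Delta(u,v)=\frac n2-1$ for all pairs at once; this is what happens in the graphs $G_x$.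

\section{Violated pairs}\label{sec:viol}

To bound $A[G]$ from below we must control the distance from $G$ to the graphs invariant under $\pi$, for every permutation $\pi\ne1$ of the vertex set. Write $S_e=S_{uv}$ and $\pi e=\{\pi u,\pi v\}$ for an unordered pair $e=\{u,v\}$. The pair $e$ is \emph{violated} by $\pi$ if $S_e\ne S_{\pi e}$, and $D_G(\pi)$ is the number of violated pairs.

\begin{lemma}\label{lem:half}
If $H$ is a graph on the vertex set of $G$ with automorphism $\pi$, then $|E(G)\triangle E(H)|\ge\frac12D_G(\pi)$. Hence $A[G]\ge\frac12\min_{\pi\ne1}D_G(\pi)$.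
\end{lemma}

\begin{proof}
If $e$ is violated, then $G$ has different adjacencies on $e$ and $\pi e$ while $H$ has the same, so $e$ or $\pi e$ lies in $E(G)\triangle E(H)$. An element $f$ of $E(G)\triangle E(H)$ serves in this way for at most two pairs, $e=f$ and $e=\pi^{-1}f$.
\end{proof}

For a transposition $\pi=(u\,v)$ the violated pairs are $\{u,w\}$ and $\{v,w\}$ with $w$ distinguishing $u$ and $v$, so $D_G(\pi)=2\Delta(u,v)$, and Lemma~\ref{lem:half} matches the cost of making $u$ and $v$ twins. Therefore $A[G]=\delta(G)$ as soon as no permutation has fewer violated pairs than the best transposition. For permutations with small support this is automatic.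

\begin{lemma}\label{lem:small}
If $\pi\ne1$ moves $m\le\delta=\delta(G)$ vertices, then $D_G(\pi)\ge2\delta$.
\end{lemma}

\begin{proof}
Let $u$ be moved; then $\pi u$ is moved too. At least $\delta$ vertices distinguish $u$ and $\pi u$, and at most $m-2$ of them are moved. If $w$ is fixed and distinguishes $u$ and $\pi u$, then $S_{uw}\ne S_{\pi u,w}=S_{\pi u,\pi w}$, so $\{u,w\}$ is violated. A pair of this kind consists of a moved and a fixed vertex, so it is counted once, and
\[
D_G(\pi)\ge m(\delta-m+2)=2\delta+(m-2)(\delta-m)\ge2\delta,
\]
because $2\le m\le\delta$.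
\end{proof}

The bound on $m$ cannot be dropped: a rotation of the pentagon has $D=0$ although $\delta=2$. Permutations that move more than $\delta$ vertices are the ones that randomness must defeat, and there are about $n!$ of them, too many for the failure probabilities that we shall obtain. To reduce their number, suppose that $\pi$ violates only $O(n)$ pairs. If a small set $T$ meets few violated pairs, then for most $v$ the adjacencies of $\pi v$ to $\pi(T)$ copy those of $v$ to $T$. If in addition the vertices outside $\pi(T)$ have different adjacency patterns to $\pi(T)$, then $\pi v$ can be read off. The next lemma finds a set $T$ with both properties. The sets $X_1,\dots,X_m$ will be the sets of columns on which two given rows of a matrix cannot be told apart.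

\begin{lemma}\label{lem:anchor}
Let $V$ be a set of size $n$, $\pi$ a permutation of $V$, and $\beta,k$ positive integers with $n\ge(4\beta+1)k$. Let $\Phi$ be a graph on $V$ with fewer than $\beta n$ edges, and let $X_1,\dots,X_m\subset V$ have size at most $\frac n2$, where $m2^{-k}<\frac12$. Then there are disjoint sets $T,Z\subset V$ with $|T|=k$ and $|Z|=4\beta k$ such that
\begin{itemize}
\item[(a)] no edge of $\Phi$ joins $T$ to $V\setminus(T\cup Z)$;
\item[(b)] $\pi(T)$ is contained in none of the sets $X_j$.
\end{itemize}
\end{lemma}

\begin{proof}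
Let $T$ be a uniformly random $k$-subset of $V$. The expectation of $\sum_{t\in T}\deg_\Phi(t)$ is $\frac kn\cdot2|E(\Phi)|<2\beta k$, so by Markov's inequality this sum is at least $4\beta k$ with probability less than $\frac12$. The set $\pi(T)$ is again a uniformly random $k$-set, and
\[
P(\pi(T)\subset X_j)=\prod_{i=0}^{k-1}\frac{|X_j|-i}{n-i}\le\Big(\frac{|X_j|}n\Big)^k\le2^{-k}
\]
(the probability is $0$ if $|X_j|<k$). So (b) fails with probability at most $m2^{-k}<\frac12$. Hence some $T$ satisfies (b) and has fewer than $4\beta k$ neighbors in $\Phi$ outside $T$. Enlarge the set of these neighbors to a set $Z\subset V\setminus T$ of size $4\beta k$, which is possible since $n\ge(4\beta+1)k$.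
\end{proof}

\section{Switching a conference matrix}\label{sec:switch}

Let $C$ be a symmetric conference matrix of order $n$ with rows indexed by $V$. The Seidel matrix of $G_x$ is $\operatorname{diag}(x)\,C\operatorname{diag}(x)$, and its square is $(n-1)I$. By \eqref{eq:S2}, every $G_x$ has $\Delta(u,v)=\frac n2-1$ for all $u\ne v$. In particular $n$ is even, and we have $2^n$ sign vectors, each giving a graph with $\delta(G_x)=\frac n2-1$.

Fix a permutation $\pi$ and put $y_u=x_ux_{\pi u}$. Comparing $x_ux_vC_{uv}$ with $x_{\pi u}x_{\pi v}C_{\pi u,\pi v}$, we see that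
\begin{equation}\label{eq:y}
\{u,v\}\text{ is violated in }G_x\iff y_uy_v\ne C_{uv}C_{\pi u,\pi v}.
\end{equation}
So the set of violated pairs depends only on $\pi$ and $y$.

\begin{example}\label{ex:six}
Let $n=6$ and let $C$ be the bordered Seidel matrix of the pentagon, with $V=\{\infty,0,1,2,3,4\}$. For $x=\mathbf1$ the graph $G_x$ is the pentagon and an isolated vertex. Let $\pi$ fix $\infty$ and send $a$ to $a+1$ modulo $5$. This is the most dangerous kind of permutation, since $C_{\pi u,\pi v}=C_{uv}$ for all $u,v$. By \eqref{eq:y}, $\{u,v\}$ is violated if and only if $y_u\ne y_v$, so $D_{G_x}(\pi)=h(6-h)$, where $h$ is the number of entries $-1$ in $y$. Now $y_\infty=x_\infty^2=1$ and $y_0y_1\cdots y_4=\prod_a x_a^2=1$, so $h\in\{0,2,4\}$ and $D_{G_x}(\pi)\in\{0,8\}$. The value $0$ requires $x_0=x_1=\dots=x_4$, which holds for $4$ vectors $x$, two choices for each cycle of $\pi$. For the other $60$ vectors, every $\pi$-invariant graph is at distance at least $4$ from $G_x$, more than the cost $\delta=2$ of a pair of twins.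
\end{example}

The example shows both mechanisms of the proof: the function $h(n-h)$ leaves very few vectors $y$ with a small number of violated pairs, and a permutation with few cycles leaves few $x$ for each $y$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We have $A[G_x]\le\delta(G_x)=\frac n2-1$. By Lemma~\ref{lem:small}, a permutation $\pi\ne1$ moving at most $\frac n2-1$ vertices has $D_{G_x}(\pi)\ge n-2$. By Lemma~\ref{lem:half}, $A[G_x]=\frac n2-1$ unless $x$ is \emph{bad}, meaning that $D_{G_x}(\pi)\le n-3$ for some $\pi$ moving at least $\frac n2$ vertices. For $y\in\{\pm1\}^n$ let $\Phi(\pi,y)$ be the set of pairs satisfying the right side of \eqref{eq:y}, and call $y$ \emph{close} to $\pi$ if $|\Phi(\pi,y)|\le n-3$. Let $\mathcal B$ be the set of permutations that move at least $\frac n2$ vertices and have a close vector $y$.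

\emph{Step 1: each $\pi\in\mathcal B$ accounts for at most $(2n+2)2^{3n/4}$ bad vectors $x$.} Let $y,y'$ be close to $\pi$ and differ in $h$ coordinates. The pairs with $y_uy_v\ne y'_uy'_v$ form the set $\Phi(\pi,y)\triangle\Phi(\pi,y')$, so their number $h(n-h)$ is at most $2n-6$. For $2\le h\le n-2$ we have $h(n-h)\ge2(n-2)$. Hence $h\in\{0,1,n-1,n\}$, and at most $1+n+n+1=2n+2$ vectors are close to $\pi$. For a given $y$, a solution $x$ of $x_ux_{\pi u}=y_u$ $(u\in V)$ is determined by its values at one point of each cycle of $\pi$. If $\pi$ moves $m\ge\frac n2$ points, it has at most $(n-m)+\frac m2\le\frac{3n}4$ cycles. This is where the large support of $\pi$ is used; for a transposition the count would give only $2^{n-1}$ per vector $y$.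

\emph{Step 2: $|\mathcal B|\le n^{10k}2^k$, where $k=\lceil2L\rceil+1\le2L+2$.} Let $\pi\in\mathcal B$, let $y$ be close to $\pi$, and let $\Phi=\Phi(\pi,y)$, a graph with fewer than $n$ edges. For $v$ and $t$ with $\{v,t\}\notin\Phi$ we have $C_{\pi v,\pi t}=y_v\,y_tC_{vt}$. The sign $y_v$ will not be recorded, so rows must be told apart up to sign. For $w\ne w'$, orthogonality of the rows of $C$ shows that they are equal in $\frac{n-2}2$ and opposite in $\frac{n-2}2$ of the columns other than $w,w'$. Take these two sets of columns, for all pairs $\{w,w'\}$, as the sets $X_j$. Then $m=n(n-1)$ and $2^k\ge2n^2$, so $m2^{-k}<\frac12$; also $5k\le10L+10\le 2^L=n$. Lemma~\ref{lem:anchor} with $\beta=1$ gives $T$ and $Z$, $|Z|=4k$. By (b), the vectors $(C_{ws})_{s\in\pi(T)}$, $w\notin\pi(T)$, are pairwise neither equal nor opposite. By (a), for $v\notin T\cup Z$ the vertex $w=\pi v\notin\pi(T)$ satisfies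
\[
(C_{w,\pi t})_{t\in T}=\pm(y_tC_{vt})_{t\in T},
\]
and it is the only vertex outside $\pi(T)$ that does. So $\pi$ is determined by $T$, $\pi|_T$, $y|_T$, $Z$ and $\pi|_Z$, for which there are at most $n^k$, $n^k$, $2^k$, $n^{4k}$ and $n^{4k}$ choices.

\emph{Step 3: counting.} Since $n^{10k}\le2^{20L^2+20L}$, $2^k\le2^{2L+2}$ and $2n+2\le2^{L+2}$, the number of bad $x$ is at most
\[
n^{10k}2^k(2n+2)2^{3n/4}\le2^{20L^2+23L+4+3n/4},
\]
which is the stated fraction of $2^n$. The fraction is less than $1$ when $f(L)=2^{L-2}-(20L^2+23L+4)$ is positive. We have $f(15)=8192-4849>0$. The derivative $f'(L)=2^{L-2}\ln2-40L-23$ is positive at $L=15$, where it exceeds $5000-623$, and it increases for $L\ge15$ because $2^{L-2}(\ln2)^2>40$. So $f(L)>0$ for $L\ge15$; this and $5k\le n$ are the only uses of $n\ge2^{15}$.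

For $n=q+1$ with $q\equiv1\pmod4$ a prime power, $C$ exists by Lemma~\ref{lem:paley}, and $A(n)=\frac n2-1$ follows with \eqref{eq:ER}. Finally $5^t\equiv1\pmod4$ and $5^7+1=78126>2^{15}$.
\end{proof}

\section{A family of conference graphs}\label{sec:family}

For odd $n$, Theorem~\ref{thm:C} forces us to look among conference graphs, and switching is no longer available: if $S^2=nI-J$, then the square of $\operatorname{diag}(x)\,S\operatorname{diag}(x)$ is $nI-xx^T$, which equals $nI-J$ only for $x=\pm\mathbf1$. We need another source of many conference graphs of the same order with independent binary choices. We use a randomized form of a construction of Mathon. The vertex set is a union of $q+2$ affine planes over $\mathbb F_q$. Each plane has $q+1$ parallel classes of lines, one for each of the other planes, and adjacency between two planes depends only on the lines of the assigned classes. Two lines of different classes meet in exactly one point, and this makes the different pairs of planes independent of one another in the computation of $S^2$.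

In this section $q$ is a prime power with $q\equiv3\pmod4$ such that a conference graph of order $p=q+2$ exists, and $n=pq^2$.

\subsection*{Ingredients}
Let $K=Q+I$. This is a $\pm1$ matrix with $KJ=JK=J$, and since $Q^T=-Q$,
\begin{equation}\label{eq:K}
KK^T=K^TK=qI-J+Q+Q^T+I=(q+1)I-J .
\end{equation}
The cancellation of $Q+Q^T$ is where $q\equiv3\pmod4$ is needed.

The parallel classes of lines in $\mathbb F_q^2$ are indexed by $\Pi=\mathbb F_q\cup\{\infty\}$. For $u=(u_1,u_2)$ put $\ell_s(u)=u_2-su_1$ $(s\in\mathbb F_q)$ and $\ell_\infty(u)=u_1$; the lines of class $c$ are the fibers of the linear map $\ell_c$. Let $M_c$ be the $q\times q^2$ matrix whose entry in row $b\in\mathbb F_q$ and column $u\in\mathbb F_q^2$ is $1$ if $\ell_c(u)=b$ and $0$ otherwise. A line has $q$ points, lines of different classes meet in one point, and each point lies on one line of each class, so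
\begin{equation}\label{eq:M}
M_cM_c^T=qI,\qquad M_cM_{c'}^T=J\ \ (c\ne c'),\qquad M_c^TJM_{c'}=J\ \ (\text{all }c,c').
\end{equation}
The matrix $B_c=M_c^TM_c$ has entry $1$ at $(u,u')$ if $\ell_c(u)=\ell_c(u')$ and $0$ otherwise. By \eqref{eq:M}, $B_c^2=qB_c$ and $B_cB_{c'}=J$ for $c\ne c'$. Two distinct points lie on exactly one line, so $\sum_cB_c=J+qI$.

Fix a set $\Omega$ of size $p$ and
\begin{itemize}
\item the Seidel matrix $\varepsilon=(\varepsilon_{ij})$ of a conference graph on $\Omega$, so $\varepsilon^2=pI-J$;
\item a regular tournament $\to$ on $\Omega$, that is, an orientation of the complete graph in which every vertex has out-degree and in-degree $\frac{p-1}2=\frac{q+1}2$ (identify $\Omega$ with $\mathbb Z/p\mathbb Z$ and let $i\to j$ if $j-i\in\{1,\dots,\frac{p-1}2\}$);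
\item bijections $\varphi_i:\Omega\setminus\{i\}\to\Pi$ for $i\in\Omega$.
\end{itemize}
Define $\eta_i:\Pi\to\{\pm1\}$ by $\eta_i(\varphi_i(j))=+1$ if $i\to j$ and $-1$ if $j\to i$. Then $\sum_c\eta_i(c)=0$ and $\eta_i(\varphi_i(j))=-\eta_j(\varphi_j(i))$.

\subsection*{The matrix $S$}
Let $V=\bigcup_{i\in\Omega}V_i$ with $V_i=\{i\}\times\mathbb F_q^2$; we apply $\ell_c$ to a vertex through its second component. For each arc $i\to j$ choose a permutation $\sigma_{ij}$ of $\mathbb F_q$, let $K_{ij}(b,d)=K(\sigma_{ij}(b),d)$, and let $K_{ji}=K_{ij}^T$. Permuting rows preserves the properties of $K$, so for all $i\ne j$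
\begin{equation}\label{eq:Kij}
K_{ij}J=JK_{ij}=J,\qquad K_{ij}K_{ij}^T=(q+1)I-J .
\end{equation}
Define the $n\times n$ matrix $S$ by its blocks
\[
S_{ii}=\sum_{c\in\Pi}\eta_i(c)B_c,\qquad S_{ij}=\varepsilon_{ij}\,M_{\varphi_i(j)}^TK_{ij}M_{\varphi_j(i)}\quad(i\ne j).
\]
In terms of entries, $S_{ii}$ has diagonal $\sum_c\eta_i(c)=0$ and entry $\eta_i(c)$ at two distinct points on a common line of class $c$; and for $i\to j$, $c=\varphi_i(j)$, $c'=\varphi_j(i)$,
\begin{equation}\label{eq:entry}
S_{uv}=\varepsilon_{ij}\,K\big(\sigma_{ij}(\ell_c(u)),\ell_{c'}(v)\big)\qquad(u\in V_i,\ v\in V_j).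
\end{equation}
Since $S_{ji}=S_{ij}^T$, the matrix $S$ is the Seidel matrix of a graph on $V$.

\begin{proposition}\label{prop:conf}
For every choice of the permutations $\sigma_{ij}$ we have $S^2=nI-J$.
\end{proposition}

\begin{proof}
\emph{Diagonal blocks.} First,
\[
S_{ii}^2=q\sum_cB_c+\sum_{c\ne c'}\eta_i(c)\eta_i(c')J=q(J+qI)+\big(0-(q+1)\big)J=q^2I-J .
\]
For $j\ne i$ and $c=\varphi_i(j)$, \eqref{eq:M} and \eqref{eq:Kij} give
\[
S_{ij}S_{ji}=qM_c^TK_{ij}K_{ij}^TM_c=q\big((q+1)B_c-J\big).
\]
As $j$ runs through $\Omega\setminus\{i\}$, the class $c$ runs through $\Pi$, and the sum is $q(q+1)(J+qI)-q(q+1)J=q^2(q+1)I$. So $(S^2)_{ii}=(q+2)q^2I-J$.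

\emph{Off-diagonal blocks.} Let $i\ne j$, $c=\varphi_i(j)$, $c'=\varphi_j(i)$. Then $B_cS_{ij}=qS_{ij}$, and for $c''\ne c$,
\[
B_{c''}S_{ij}=\varepsilon_{ij}M_{c''}^TJK_{ij}M_{c'}=\varepsilon_{ij}M_{c''}^TJM_{c'}=\varepsilon_{ij}J .
\]
Since $\sum_{c''\ne c}\eta_i(c'')=-\eta_i(c)$, we get $S_{ii}S_{ij}=\eta_i(c)(qS_{ij}-\varepsilon_{ij}J)$. Exchanging $i$ and $j$ and transposing gives $S_{ij}S_{jj}=\eta_j(c')(qS_{ij}-\varepsilon_{ij}J)$. These two terms cancel because $\eta_j(c')=-\eta_i(c)$; this is the purpose of the tournament. For $k\ne i,j$ we have $\varphi_k(i)\ne\varphi_k(j)$, so $M_{\varphi_k(i)}M_{\varphi_k(j)}^T=J$ and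
\[
S_{ik}S_{kj}=\varepsilon_{ik}\varepsilon_{kj}\,M_{\varphi_i(k)}^TK_{ik}JK_{kj}M_{\varphi_j(k)}=\varepsilon_{ik}\varepsilon_{kj}J .
\]
The sum over $k\ne i,j$ is $(\varepsilon^2)_{ij}J=-J$; here the conference graph of order $q+2$ is used.
\end{proof}

\subsection*{Random signs}
We restrict the $\sigma_{ij}$ to products of fixed disjoint transpositions, so that every entry of $S$ is either constant or a constant times a single random sign. Put $\tau_s=-s^2/4$ for $s\in\mathbb F_q$ and $\tau_\infty=0$. For each class $c$, the map $b\mapsto 2\tau_c-b$ is an involution of $\mathbb F_q$ with the unique fixed point $\tau_c$; we write $b^*=2\tau_c-b$ when the class is understood. The lines $\ell_s=\tau_s$ are the tangents $u_2=su_1-s^2/4$ of the parabola $u_2=u_1^2$, and the point of this choice is that few of the distinguished lines $\ell_c=\tau_c$ pass through any one point.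

\begin{lemma}\label{lem:parabola}
\textup{(a)} A point $w\in\mathbb F_q^2$ satisfies $\ell_c(w)=\tau_c$ for at most $3$ classes $c$.
\textup{(b)} For $u\ne u'$ in $\mathbb F_q^2$, at most $4$ classes $c$ satisfy $\ell_c(u')\in\{\ell_c(u),\ell_c(u)^*\}$.
\end{lemma}

\begin{proof}
(a) For $c=s\in\mathbb F_q$ the condition is the quadratic equation $s^2/4-sw_1+w_2=0$, with at most two roots, and $c=\infty$ adds at most one class. (b) The equation $\ell_c(u')=\ell_c(u)$ holds for exactly one $c$. The equation $\ell_c(u')=2\tau_c-\ell_c(u)$ says $\ell_c(\frac{u+u'}2)=\tau_c$ and holds for at most three $c$ by (a).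
\end{proof}

A \emph{variable} is a triple $\alpha=(i,j,\{b,b^*\})$ with $i\to j$ and $b\ne b^*$, the involution being that of the class $c=\varphi_i(j)$. There are $p\frac{q+1}2$ arcs and $\frac{q-1}2$ pairs for each, so the number of variables is
\[
R=\frac{p(q^2-1)}4 .
\]
Let $(\rho_\alpha)$ be independent uniform signs. Let $\sigma_{ij}$ fix $\tau_c$, and let it swap $b$ and $b^*$ if $\rho_\alpha=-1$ and fix both if $\rho_\alpha=+1$. The resulting random graph is denoted by $G$, and the graphs that arise from the $2^R$ sign choices form \emph{the family}. By Proposition~\ref{prop:conf} and \eqref{eq:S2}, $\Delta(u,v)=\frac{n-1}2$ for all $u\ne v$ in every member.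

Which entries does $\rho_\alpha$ control? By \eqref{eq:K}, rows $b$ and $b^*$ of $K$ have inner product $-1$, so they differ in exactly $\frac{q+1}2$ of the $q$ columns. With $c'=\varphi_j(i)$ let
\[
X_\alpha=\{u\in V_i:\ell_c(u)\in\{b,b^*\}\},\qquad
Y_\alpha=\{v\in V_j:K(b,\ell_{c'}(v))\ne K(b^*,\ell_{c'}(v))\},
\]
and let $E_\alpha$ be the set of pairs $\{u,v\}$ with $u\in X_\alpha$, $v\in Y_\alpha$. Then
\[
|X_\alpha|=2q,\qquad |Y_\alpha|=\frac{q(q+1)}2,\qquad |E_\alpha|=q^2(q+1).
\]
By \eqref{eq:entry}, $S_e$ equals $\rho_\alpha$ times a constant for $e\in E_\alpha$, and $S_e$ is constant for $e$ outside all the sets $E_\alpha$. These sets are disjoint, because a pair in $E_\alpha$ determines the arc $i\to j$ and then $\{b,b^*\}$. Put $\operatorname{var}(e)=\alpha$ for $e\in E_\alpha$ and $\operatorname{var}(e)=0$ for the remaining pairs.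

\begin{example}
For $q=3$ we may take the pentagon on $\Omega$, and $n=45$. With rows and columns in the order $0,1,2$,
\[
K=\begin{pmatrix}1&-1&1\\ 1&1&-1\\ -1&1&1\end{pmatrix},\qquad KK^T=4I-J .
\]
Each of the $10$ arcs carries one variable. For the class $c=0$ we have $\tau_c=0$ and the pair $\{1,2\}$; rows $1$ and $2$ of $K$ differ in columns $0$ and $2$. So $X_\alpha$ and $Y_\alpha$ are unions of two lines each, and changing $\rho_\alpha$ complements the adjacency on the $6\cdot6=36$ pairs of $E_\alpha$ and turns one conference graph into another.
\end{example}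

\section{One permutation against the random signs}\label{sec:one}

From now on $q\ge1019$. We aim at the threshold $2n$ for $D_G(\pi)$, although $n-1$ would suffice for $G$ itself; the extra $n+1$ survives the deletion of a vertex.

\begin{lemma}\label{lem:fixed}
If $\pi$ moves at least $\frac{n-1}2$ points of $V$, then $P\big(D_G(\pi)<2n\big)\le n^{64}2^{-R/8}$.
\end{lemma}

One set $E_\alpha$ has about $n$ pairs, so a bounded number of unfavorable signs already produces $2n$ violated pairs. Two difficulties arise. If $e$ and $\pi e$ both lie in $E_\alpha$, the sign $\rho_\alpha$ cancels in $S_eS_{\pi e}$, so we must find many variables $\alpha$ for which $\pi$ carries a fixed share of $E_\alpha$ outside $E_\alpha$. And if $\pi e\in E_\beta$ with $\beta\ne\alpha$, the violation of $e$ depends on $\rho_\alpha\rho_\beta$, so the effects of different signs are not independent until some of them are frozen.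

\begin{proof}
Let $\lambda_\alpha=\#\{e\in E_\alpha:\pi e\in E_\alpha\}$, and let $\mathcal U$ be the set of variables with $\lambda_\alpha\le\frac78|E_\alpha|$.

\emph{Step 1: $|\mathcal U|\ge R/4$.} We count incidences $(u,\alpha)$ with $u\in X_\alpha$ and $\pi u\notin X_\alpha$ in two ways.

Let $\alpha\notin\mathcal U$ and $\kappa=\#\{u\in X_\alpha:\pi u\in X_\alpha\}$. A pair $\{u,v\}$, $u\in X_\alpha$, $v\in Y_\alpha$, counted by $\lambda_\alpha$ has either $\pi u\in X_\alpha$ and $\pi v\in Y_\alpha$, which happens for at most $\kappa|Y_\alpha|$ pairs, or $\pi u\in Y_\alpha$ and $\pi v\in X_\alpha$, which happens for at most $2q\cdot2q$ pairs because $u\in X_\alpha$ and $v\in\pi^{-1}(X_\alpha)$. Thus $\kappa|Y_\alpha|+4q^2>\frac78\cdot2q|Y_\alpha|$, so $\kappa>\frac78\cdot2q-\frac{8q}{q+1}$, and $\alpha$ lies in $2q-\kappa<2q\big(\frac18+\frac4{q+1}\big)$ incidences. A variable in $\mathcal U$ lies in at most $2q$ incidences.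

Let $u\in V_i$ be a moved point. For each $j$ with $i\to j$ and $\ell_c(u)\ne\tau_c$, $c=\varphi_i(j)$, there is one variable $\alpha=(i,j,\{\ell_c(u),\ell_c(u)^*\})$ with $u\in X_\alpha$. Different $j$ give different classes, so by Lemma~\ref{lem:parabola}(a) there are at least $\frac{q+1}2-3$ such variables. If $\pi u\notin V_i$, then $\pi u$ lies in none of these sets $X_\alpha$; if $\pi u\in V_i$, it lies in at most $4$ of them by Lemma~\ref{lem:parabola}(b). So $u$ lies in at least $\frac{q+1}2-7=\frac{q-13}2$ incidences, and
\[
\frac{n-1}2\cdot\frac{q-13}2\le2q\Big(R\Big(\frac18+\frac4{q+1}\Big)+|\mathcal U|\Big).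
\]
Dividing by $2qR=\frac{pq(q^2-1)}2<\frac{nq}2$, we get
\[
\frac{|\mathcal U|}R\ge\frac12\cdot\frac{n-1}n\cdot\frac{q-13}q-\frac18-\frac4{q+1}>\frac12\cdot0.99\cdot0.98-0.125-0.004>\frac14 .
\]

\emph{Step 2: freezing.} Let $\Gamma$ be the multigraph whose nodes are the variables and $0$, with one edge joining $\operatorname{var}(e)$ and $\operatorname{var}(\pi e)$ for each pair $e$; we identify this edge with $e$. It depends on $\pi$ but not on the signs. Each $\alpha\in\mathcal U$ is incident with at least $\frac18|E_\alpha|$ non-loop edges, namely the $e\in E_\alpha$ with $\pi e\notin E_\alpha$. Split the nodes into two sides so that the number of crossing edges is maximal. Then at least half of the non-loop edges at each node cross, since otherwise moving that node to the other side would increase the number. One side $N$ contains at least half of $\mathcal U$; let $W=\mathcal U\cap N$, so $|W|\ge R/8$. For $\alpha\in W$ let $H_\alpha$ be the set of edges from $\alpha$ to nodes outside $N$. A crossing edge has only one end in $N$, so the sets $H_\alpha$ are disjoint, and $|H_\alpha|\ge\frac{q^2(q+1)}{16}$.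

\emph{Step 3: heavy values.} Condition on all $\rho_\beta$ with $\beta\notin W$. For $e\in H_\alpha$, one of $S_e,S_{\pi e}$ is $\rho_\alpha$ times a constant, and the other is now fixed, since its node is $0$ or a variable outside $N$. So $e$ is violated for exactly one value of $\rho_\alpha$, and we can choose a \emph{heavy} value of $\rho_\alpha$ that violates at least half of $H_\alpha$, hence at least $\frac{q^2(q+1)}{32}$ pairs. If $s$ of the signs $\rho_\alpha$, $\alpha\in W$, take their heavy value and $D_G(\pi)<2n=2q^2(q+2)$, then $s<\frac{64(q+2)}{q+1}<65$, so $s\le64$. A subset of $W$ with at most $64$ elements can be written as a word of length $64$ over $W$ and one blank symbol, so there are at most $(|W|+1)^{64}\le(R+1)^{64}\le n^{64}$ of them. Thus at most $n^{64}$ of the $2^{|W|}$ equally likely assignments give $D_G(\pi)<2n$, whatever the conditioning.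
\end{proof}

\begin{remark}
Step 1 fails for the simpler involutions $b\mapsto-b$, that is, for $\tau_c=0$ in all classes. The permutation $(i,u)\mapsto(i,-u)$ moves all but $p$ vertices, and it would map every $X_\alpha$ onto itself because $\ell_c(-u)=-\ell_c(u)$, leaving no incidences to count.
\end{remark}

\section{Candidate permutations and the proof of Theorem~\ref{thm:B}}\label{sec:end}

In Section~\ref{sec:switch} the matrix $C$ was fixed, and a near-automorphism could be reconstructed from it. Now the matrix is random, and the list of candidate permutations has to be fixed before the signs are drawn. The reconstruction reads only the rows of $S$ indexed by $T\cup\pi(T)$, and each row depends on about $q^2/4$ of the roughly $q^3/4$ signs, so we can afford to enumerate these rows.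

\begin{lemma}\label{lem:cand}
Let $k=\lceil2\log_2n\rceil$. There is a set $\mathcal P$ of permutations of $V$ with $|\mathcal P|\le n^{18k}2^{k(q+1)^2/2}$ that contains every $\pi$ with $D_G(\pi)<2n$ for some $G$ in the family.
\end{lemma}

\begin{proof}
Let $\mathcal P$ be the set of all such $\pi$. Take $\pi\in\mathcal P$ and a member $G$ with Seidel matrix $S$ whose graph $\Phi$ of violated pairs has fewer than $2n$ edges. Two rows $w\ne w'$ of $S$ agree in $n-2-\frac{n-1}2=\frac{n-3}2$ of the columns other than $w,w'$; take these $m=\binom n2$ sets of columns as the sets $X_j$. Since $2^k\ge n^2$, we have $m2^{-k}<\frac12$, and $9k\le18\log_2n+9\le n$ as $n>10^9$. Lemma~\ref{lem:anchor} with $\beta=2$ gives $T$ and $Z$, $|Z|=8k$. By (b), the vectors $(S_{ws})_{s\in\pi(T)}$, $w\notin\pi(T)$, are distinct. By (a), for $v\notin T\cup Z$ the vertex $\pi v$ is the unique $w\notin\pi(T)$ with $S_{w,\pi t}=S_{vt}$ for all $t\in T$. Since $S$ is symmetric, $\pi$ is determined by $T,\pi|_T,Z,\pi|_Z$, for which there are at most $n^{k+k+8k+8k}$ choices, and by the rows of $S$ indexed by $T\cup\pi(T)$.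

Consider the row of a vertex $t\in V_i$. By \eqref{eq:entry}, its part in $V_j$ with $i\to j$ depends only on $\sigma_{ij}(\ell_{\varphi_i(j)}(t))$, hence on at most one sign, and its part in $V_j$ with $j\to i$ depends only on $\sigma_{ji}$, hence on at most $\frac{q-1}2$ signs. In total the row depends on at most $\frac{q+1}2\big(1+\frac{q-1}2\big)=\frac{(q+1)^2}4$ signs. Given $T$ and $\pi|_T$, the at most $2k$ rows therefore take at most $2^{2k(q+1)^2/4}$ values over the family.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemmas~\ref{lem:fixed} and~\ref{lem:cand}, the probability that some $\pi$ moving at least $\frac{n-1}2$ points has $D_G(\pi)<2n$ is at most $n^{18k+64}2^{k(q+1)^2/2-R/8}$. Take logarithms to base $2$, divide by $(q+1)^2$ and use $\frac R8=\frac{(q+2)(q^2-1)}{32}$. The probability is less than $1$ if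
\begin{equation}\label{eq:final}
\frac k2+\frac{(18k+64)\log_2n}{(q+1)^2}<\frac{(q+2)(q-1)}{32(q+1)}=\frac1{32}\Big(q-\frac2{q+1}\Big).
\end{equation}
In essence this asks for $3\log_2q<q/32$, which explains the size of the threshold $1019$. Let $\Lambda=\log_2(q+1)$. Since $n=q^3+2q^2<(q+1)^3$, we have $\log_2n<3\Lambda$ and $k<6\Lambda+1$, so the left side of \eqref{eq:final} is less than
\[
g(q)=3\Lambda+\frac12+\frac{3\Lambda(108\Lambda+82)}{(q+1)^2}.
\]
For $q=1019$ we have $\Lambda<10$, so $g<30.5+\frac{30\cdot1162}{1020^2}<30.54$, while the right side of \eqref{eq:final} exceeds $31.8$. For real $q\ge1019$ the last term of $g$ decreases, because $\Lambda/(q+1)$ and $\Lambda/(q+1)^2$ do, so $g$ has slope at most $\frac3{(q+1)\ln2}<\frac1{32}$, and the right side has slope at least $\frac1{32}$. Hence \eqref{eq:final} holds for all $q\ge1019$, and we can fix a member $G$ of the family such that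
\begin{equation}\label{eq:good}
D_G(\pi)\ge2n\quad\text{for every $\pi$ moving at least $\tfrac{n-1}2$ points.}
\end{equation}

\emph{The graph $G$.} Here $\delta(G)=\frac{n-1}2$. If $\pi\ne1$ moves at most $\delta(G)$ points, then $D_G(\pi)\ge n-1$ by Lemma~\ref{lem:small}; otherwise $D_G(\pi)\ge2n$ by \eqref{eq:good}. Lemma~\ref{lem:half} gives $A[G]\ge\frac{n-1}2$, and Proposition~\ref{prop:upper} gives equality.

\emph{The graph $G'=G-z$.} Its order $n'=n-1$ is divisible by $4$, since $p\equiv1$ and $q^2\equiv1\pmod4$. Deleting $z$ lowers each $\Delta(u,v)$ by at most $1$, so $\delta(G')\ge\frac{n-1}2-1=\frac{n'}2-1$, and equality holds by Proposition~\ref{prop:upper}. Let $\pi\ne1$ be a permutation of $V\setminus\{z\}$. If it moves at most $\delta(G')$ points, then $D_{G'}(\pi)\ge n'-2$ by Lemma~\ref{lem:small}. Otherwise it moves at least $\frac{n'}2=\frac{n-1}2$ points. Extend it to $V$ by $\pi z=z$. Only $n-1$ pairs contain $z$, so \eqref{eq:good} gives $2n\le D_G(\pi)\le D_{G'}(\pi)+(n-1)$, and $D_{G'}(\pi)\ge n+1>n'-2$. By Lemma~\ref{lem:half}, $A[G']\ge\frac{n'}2-1$, and Proposition~\ref{prop:upper}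 gives equality.

\emph{Admissible $q$.} If $q+2$ is a prime power, then $q+2\equiv1\pmod4$ and the Paley graph of order $q+2$ is a conference graph by Lemma~\ref{lem:paley}. The numbers $1019$ and $1021$ are less than $32^2$ and have no prime factor at most $31$, so they are primes, and $1019\equiv3\pmod4$. Thus $q=1019$ is admissible, with $n=1021\cdot1\,038\,361=1\,060\,166\,581$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bel} Belevitch, 1950.

\bibitem{ER} Erd\H{o}s and R\'enyi, \emph{Asymmetric graphs},
\texttt{http://vlsicad.eecs.umich.edu/\allowbreak BK/\allowbreak SAUCY/\allowbreak papers/\allowbreak 1963-04.pdf}.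

\bibitem{vLS} van Lint and Seidel, \emph{Equilateral point sets in elliptic geometry}, 1966.

\end{thebibliography}
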